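\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}


\title{The arithmetical complexity of canonical sets\\ in the Erd\H{o}s--Rado theorem}

\begin{abstract}
By the Canonical Ramsey Theorem of Erd\H{o}s and Rado, every function $f:[\omega]^n\to\omega$ has an infinite canonical set, that is, a set on which the value of $f$ determines, and is determined by, a fixed subset of the coordinates. It was conjectured that for every $n\ge3$ some computable $f$ has no $\Sigma^0_{2n-2}$ canonical set. We refute this for every $n\ge 3$: every computable $f:[\omega]^n\to\omega$ with $n\ge 2$ has a canonical set whose jump is computable from $0^{(n)}$. We also determine the exact bounds for all $n\ge2$. The sets that compute canonical sets for all computable $f$ on $[\omega]^n$ are those $b$ with $b\gg0^{(n-1)}$. Every computable $f$ on $[\omega]^n$ has a $\Pi^0_n$ canonical set, and $\Sigma^0_n$ does not suffice.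
\end{abstract}

\section{Introduction}

\subsection{The question}

For $n\ge1$ let $[\omega]^n$ be the set of $n$-element subsets of $\omega$. We identify $\{x_1<\dots<x_n\}$ with the increasing tuple $(x_1,\dots,x_n)$. Let $f:[\omega]^n\to\omega$. An infinite set $C\subseteq\omega$ is \emph{canonical for $f$} if there is $I\subseteq\{1,\dots,n\}$ such that for all $x_1<\dots<x_n$ and $y_1<\dots<y_n$ in $C$,
\[
f(x_1,\dots,x_n)=f(y_1,\dots,y_n)\iff x_i=y_i\text{ for all }i\in I .
\]
So on $C$ the function $f$ is, up to renaming its values, the projection to the coordinates in $I$. For $n=1$ this says that $f$ is constant ($I=\emptyset$) or injective ($I=\{1\}$) on $C$. For $n=2$ there are four possibilities: $f$ is constant, or it remembers exactly the smaller element, or exactly the larger one, or the whole pair. The Canonical Ramsey Theorem of Erd\H{o}s and Rado says that every $f:[\omega]^n\to\omega$ has a canonical set. We ask how complicated such a set must be when $f$ is computable.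

For $n=1$ a computable canonical set always exists. If some value is taken infinitely often, the set of its preimages is computable and $f$ is constant on it. If not, $f$ is finite-to-one, and we can choose computably $c_0<c_1<\cdots$ with distinct values. For $n\ge2$ things change: for every $n\ge2$ there is a computable $f:[\omega]^n\to\omega$ such that no $\Sigma^0_n$ set is canonical for $f$; this is stated in \cite{CRT}. The following stronger statement is posed there.

\medskip
\noindent\textbf{Conjecture.} \emph{For every $n\ge3$ there is a computable $f:[\omega]^n\to\omega$ such that no $\Sigma^0_{2n-2}$ set is canonical for $f$.}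

\medskip
Here is a reason to find the number $2n-2$ plausible. A natural proof of the canonical theorem is by induction on $n$. One thins $\omega$ to an infinite set $A$ on which, for each $(n-1)$-element set $p$, the function $a\mapsto f(p\cup\{a\})$ behaves uniformly as $a$ runs through $A$, and one passes to a limit problem about $(n-1)$-element sets. This problem involves two questions. First, given $p$ and $q$, do we have $f(p\cup\{a\})=f(q\cup\{a\})$ for almost all $a\in A$? Second, does $f(p\cup\{a\})$ converge as $a\to\infty$ in $A$? The first question can be answered with one jump. The second asks in addition for the existence of a limit value, and this seems to cost another jump. Going down from $n$ to $1$ takes $n-1$ such rounds, and at two jumps per round the bill is $2n-2$ jumps.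

\subsection{Results}

For sets $b,Y\subseteq\omega$ write $b\gg Y$ if every partial $Y$-computable $\{0,1\}$-valued function has a total $b$-computable $\{0,1\}$-valued extension. This implies $b\ge_TY$ but is strictly stronger, since $Y\gg Y$ never holds. On the other hand there is always $b\gg Y$ with $b'\le_TY'$. (See Lemma~\ref{lem:gg}.)

\begin{theorem}\label{thm:upper}
Let $n\ge2$ and $b\gg0^{(n-1)}$. Every computable $f:[\omega]^n\to\omega$ has a canonical set $C\le_Tb$. In particular it has a canonical set $C$ with $C'\le_T0^{(n)}$.
\end{theorem}

\begin{corollary}\label{cor:refute}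
For every $n\ge3$, every computable $f:[\omega]^n\to\omega$ has a $\Sigma^0_{2n-2}$ canonical set. So the Conjecture is false for every $n\ge3$.
\end{corollary}

\begin{proof}
Theorem~\ref{thm:upper} gives a canonical $C\le_T0^{(n)}$. This $C$ is $\Delta^0_{n+1}$, and $n+1\le2n-2$ because $n\ge3$.
\end{proof}

For $n=2$ we have $2n-2=n$, and the corresponding statement is the true one quoted above. The next theorem reproves that lower bound for all $n\ge2$ and shows that Theorem~\ref{thm:upper} is optimal.

\begin{theorem}\label{thm:lower}
For every $n\ge2$ there is a computable $f:[\omega]^n\to\omega$ such that every canonical set $C$ for $f$ satisfies $C\gg0^{(n-1)}$. Consequently: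
\begin{enumerate}
\item[(i)] a set $b$ computes canonical sets for all computable functions from $[\omega]^n$ to $\omega$ if and only if $b\gg0^{(n-1)}$;
\item[(ii)] no $\Sigma^0_n$ set is canonical for this $f$.
\end{enumerate}
\end{theorem}

Here $n\ge2$ is needed: for $n=1$ there are computable canonical sets, and $C\gg\emptyset$ fails for computable $C$.

\begin{theorem}\label{thm:pi}
For $n\ge2$, every computable $f:[\omega]^n\to\omega$ has a $\Pi^0_n$ canonical set. Consequently, for $n\ge2$ and $k\ge1$, there is a computable $f:[\omega]^n\to\omega$ without a $\Sigma^0_k$ canonical set if and only if $k\le n$.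
\end{theorem}

\subsection{The idea: do not decide convergence}

Only the second question above is expensive, and we do not have to answer it. The following function shows the difference between deciding and choosing.

\begin{example}\label{ex:W}
Let $W_{x,y}$ be the finite set of numbers enumerated into the $x$-th c.e.\ set $W_x$ by stage $y$, and let $f(x,y)=|W_{x,y}|$ for $x<y$. For every infinite $A$, the function $f(x,\cdot)$ is eventually constant on $A$ if and only if $x\in K=\{x:W_x\text{ is finite}\}$. This set is $\Sigma^0_2$-complete, so deciding it takes $0''$. But to build a canonical set we only need infinitely many elements from one side of $K$, and such elements can be found without deciding $K$. An infinite computable set of indices of $\emptyset$ lies inside $K$, and it is even canonical with $I=\emptyset$. An infinite computable set of indices of $\omega$ lies outside $K$.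
\end{example}

In general the set $K$ of those $p$ for which convergence takes place will be c.e.\ in an oracle $B$ that decides the first question. If the remaining problem has exponent $1$, then nothing more is needed: given an infinite $B$-computable set $D$, either $D\cap K$ is infinite and has an infinite $B$-computable subset, or $D\setminus K$ differs from $D$ by a finite set. If the remaining exponent is larger, we keep $K$ as a c.e.\ \emph{side condition} for which the solution has to be homogeneous, and hand it down. So the induction is about an equivalence relation together with finitely many c.e.\ side conditions (Section~\ref{sec:inst}), and each round costs one jump.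

This requires a thin set $A$ along which c.e.\ properties, and not only computable ones, are eventually decided, and which is still so simple that one jump per round is enough. Such sets are provided in Section~\ref{sec:coh}. Section~\ref{sec:limit} contains the limit step and Section~\ref{sec:upper} proves Theorem~\ref{thm:upper}; this completes the refutation. Sections~\ref{sec:lower} and~\ref{sec:pi} prove Theorems~\ref{thm:lower} and~\ref{thm:pi}.

\section{Preliminaries}

\subsection{Computability}

$\varphi^Y_e$ is the $e$-th partial $Y$-computable function, $\varphi^Y_{e,s}$ its approximation after $s$ steps, and $\Phi_e$ the $e$-th Turing functional. We use Post's theorem in this form: for $k\ge0$ a set is $\Sigma^0_{k+1}(Y)$ if and only if it is c.e.\ in $Y^{(k)}$, and $\Delta^0_{k+1}(Y)$ if and only if it is computable from $Y^{(k)}$. In particular $\Pi^0_{k+1}(Y)=\Pi^0_k(Y')$ for $k\ge1$. An infinite set that is c.e.\ in $Y$ has an infinite $Y$-computable subset. Shoenfield's limit lemma says that $g\le_TY'$ if and only if $g(x)=\lim_tg_0(x,t)$ for some $g_0\le_TY$; if $g$ is $\{0,1\}$-valued, $g_0$ can be taken $\{0,1\}$-valued. The relativized low basis theorem of Jockusch and Soare \cite{JSo} says that every nonempty $\Pi^0_1(Y)$ class in $2^\omega$ has a member $G$ with $(G\oplus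 Y)'\le_TY'$.

Let $\delta^Y(e)=\varphi^Y_e(e)$ if this converges to a value in $\{0,1\}$, and let $\delta^Y(e)$ be undefined otherwise.

\begin{lemma}\label{lem:gg}
Let $b,Y\subseteq\omega$.
\begin{enumerate}
\item[(a)] If $b\gg Y$, then $b\ge_TY$. If $b_1\ge_Tb\gg Y\ge_TY_1$, then $b_1\gg Y_1$.
\item[(b)] If $\delta^Y$ has a total $b$-computable $\{0,1\}$-valued extension, then $b\gg Y$.
\item[(c)] $Y\gg Y$ fails.
\item[(d)] There is $Z\gg Y$ with $Z'\le_TY'$.
\item[(e)] If $b\gg Y$, there is a $b$-computable procedure that, given indices of two $\Pi^0_1(Y)$ statements at least one of which is true, returns a true one.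
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The only total extension of the characteristic function of $Y$ is itself. The second claim is immediate from the definition.

(b) For a partial $Y$-computable $\{0,1\}$-valued $\psi$, the s-m-n theorem gives a computable $s$ with $\varphi^Y_{s(x)}(z)=\psi(x)$ for all $x$ and $z$. So $\psi(x)=\delta^Y(s(x))$, and if $g$ extends $\delta^Y$, then $g\circ s$ extends $\psi$.

(c) A total $Y$-computable $\{0,1\}$-valued extension $g=\varphi^Y_e$ of $1-\delta^Y$ would satisfy $g(e)=1-\delta^Y(e)=1-g(e)$.

(d) The total $\{0,1\}$-valued extensions of $\delta^Y$ form a nonempty $\Pi^0_1(Y)$ class. Take $G$ in it with $(G\oplus Y)'\le_TY'$ and put $Z=G\oplus Y$. By (b), $Z\gg Y$.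

(e) Let $\psi(P_0,P_1)=1-i$ if $P_i$ is the first of the two statements found to be refuted. This is partial $Y$-computable; let $g$ be a total $b$-computable $\{0,1\}$-valued extension. Return $P_i$ with $i=g(P_0,P_1)$. If this $P_i$ were false, then $P_{1-i}$ would be true, hence $\psi(P_0,P_1)=1-i\ne g(P_0,P_1)$, a contradiction.
\end{proof}

Part (e) shows what $\gg$ is good for. If $b\gg Y'$ and at least one of two given $\Pi^0_2(Y)$ statements is true, then $b$ can choose a true one, although it need not be able to decide such statements.

\subsection{Instances}\label{sec:inst}

For $p\in[\omega]^{n-1}$ and $a>\max p$ write $pa=p\cup\{a\}$.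

\begin{definition}
Let $n\ge1$. An \emph{$X$-instance of exponent $n$} is a tuple $(E;S_1,\dots,S_r)$, $r\ge0$, where $E$ is an $X$-computable equivalence relation on $[\omega]^n$ and $S_1,\dots,S_r\subseteq[\omega]^n$ are c.e.\ in $X$. A \emph{solution} is an infinite set $C\subseteq\omega$ such that
\begin{itemize}
\item $C$ is \emph{canonical for $E$}: for some $I\subseteq\{1,\dots,n\}$ and all $x,y\in[C]^n$ we have $x\,E\,y$ if and only if $x_i=y_i$ for all $i\in I$;
\item $C$ is \emph{homogeneous} for each $S_j$: $[C]^n\subseteq S_j$ or $[C]^n\cap S_j=\emptyset$.
\end{itemize}
\end{definition}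

The canonical sets for a computable $f$ are the solutions of the $\emptyset$-instance with $x\,E\,y\iff f(x)=f(y)$ and $r=0$. Infinite subsets of solutions are solutions. If $A$ is infinite with increasing enumeration $\pi_A:\omega\to A$, we may restrict an instance to $[A]^n$ and \emph{transport} it to $[\omega]^n$ via $\pi_A$. If $D^0$ solves the transported instance, then $\pi_A[D^0]\subseteq A$ solves the original one. If $A\le_TB$, the transport of a $B$-instance is a $B$-instance.

\section{Cohesive sets}\label{sec:coh}

The limit step needs an infinite $A$ such that, for each of the relevant properties of numbers, almost all $a\in A$ have it or almost all $a\in A$ do not.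

\begin{definition}
An infinite set $A$ is \emph{cohesive over $X$} if for every set $V$ that is c.e.\ in $X$, one of $A\cap V$, $A\setminus V$ is finite.
\end{definition}

We need such an $A$ with $(A\oplus X)'$ barely above $X'$. It is obtained in two steps. The first treats only $X$-computable $V$; the second shows that c.e.\ sets then come for free, provided that $(A\oplus X)'$ does not compute $X''$. Lemmas~\ref{lem:coh1} and~\ref{lem:coh2} are essentially due to Jockusch and Stephan \cite{JSt}.

\begin{lemma}\label{lem:coh1}
Let $b\gg X'$. There is an infinite $A$ with $(A\oplus X)'\le_Tb$ such that for every $X$-computable $V$, one of $A\cap V$, $A\setminus V$ is finite.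
\end{lemma}

\begin{proof}
We would like to run through all $X$-computable sets, but they cannot be listed $X$-computably. A slightly stronger oracle lists them together with some other sets. By Lemma~\ref{lem:gg}(d) take $Z\gg X$ with $Z'\le_TX'$. The partial function sending $\langle e,y\rangle$ to $\varphi^X_e(y)$ when this is in $\{0,1\}$, and undefined otherwise, has a total $Z$-computable $\{0,1\}$-valued extension $u$. The sets $V_e=\{y:u(e,y)=1\}$ are uniformly $Z$-computable and include all $X$-computable sets. By Lemma~\ref{lem:gg}(a), $b\gg Z'$, so $b\ge_TZ'\ge_TZ\ge_TX$.

We build, $b$-computably, finite sets $F$ and $Z$-indices of infinite $Z$-computable sets $R$ with $\max F<\min R$ (no condition if $F=\emptyset$). Start with $F=\emptyset$, $R=\omega$. At each stage $F$ grows only by elements of $R$, and $R$ shrinks by intersecting it with some $V_e$, some $\omega\setminus V_e$, or a final segment of $\omega$, so the new index is computed from the old one.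
\begin{itemize}
\item \emph{Stage $2e$.} As $R$ is infinite, one of ``$R\cap V_e$ is infinite'', ``$R\setminus V_e$ is infinite'' is true. Both are $\Pi^0_2(Z)$, that is, $\Pi^0_1(Z')$. Choose a true one by Lemma~\ref{lem:gg}(e), applied to $b\gg Z'$. Replace $R$ by the corresponding set, put $\min R$ into $F$ and delete it from $R$.
\item \emph{Stage $2e+1$.} Ask $Z'$ whether some finite $G\subseteq R$ satisfies $\Phi_e^{(F\cup G)\oplus Z}(e)\downarrow$. If so, take the first such $G$ found, replace $F$ by $F\cup G$, and restrict $R$ to numbers above all elements of the new $F$ and above the use of the computation. If not, change nothing.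
\end{itemize}

Let $A$ be the union of all $F$. It is infinite, and $F\subseteq A\subseteq F\cup R$ for the values of $F,R$ after each stage. So stage $2e$ makes $A\cap V_e$ or $A\setminus V_e$ finite. At stage $2e+1$, if $G$ was found, then $A$ agrees with $F\cup G$ below the use, so $\Phi_e^{A\oplus Z}(e)\downarrow$. If no $G$ exists, then $\Phi_e^{A\oplus Z}(e)\uparrow$, because a convergent computation with use $w$ would give $G=A\cap R\cap[0,w)$, for which $F\cup G$ agrees with $A$ below $w$. Hence $b$ decides $(A\oplus Z)'$, and $(A\oplus X)'\le_T(A\oplus Z)'\le_Tb$.
\end{proof}

\begin{lemma}\label{lem:coh2}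
Let $A$ be infinite such that for every $X$-computable $V$, one of $A\cap V$, $A\setminus V$ is finite. If $(A\oplus X)'\not\ge_TX''$, then $A$ is cohesive over $X$.
\end{lemma}

\begin{proof}
Let $Y=A\oplus X$. We first show that \emph{no $Y$-computable $h$ dominates every $X$-computable function}, where dominating means being at least as large at almost all arguments. If $h$ did, then
\[
\varphi^X_e\text{ is total}\iff\exists k\,\forall m\ \ \varphi^X_{e,\max(k,h(m))}(m)\downarrow .
\]
Indeed, if $\varphi^X_e$ is total, the function giving the least halting stage is $X$-computable, hence bounded by $h$ at almost all $m$, and $k$ takes care of the finitely many others. So the set of indices of total functions, which is $\Pi^0_2(X)$-complete, would be $\Sigma^0_2(Y)$, hence $\Delta^0_2(Y)$. This means $X''\le_TY'$, contrary to the hypothesis.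

Now suppose that $V$ is c.e.\ in $X$ and that both $A\cap V$ and $A\setminus V$ are infinite. We find an $X$-computable $W\subseteq V$ that still contains infinitely many elements of $A$. Let $(V_s)_s$ be an $X$-computable enumeration of $V$ by an increasing sequence of finite sets, and let $h(m)$ be the least $s$ such that some $y\in A\cap V_s$ has $y>m$. Then $h$ is total and $Y$-computable, so some $X$-computable $g$ has $g(m)>h(m)$ for infinitely many $m$. Replacing $g(m)$ by $\max_{i\le m}g(i)$ we may assume that $g$ is nondecreasing. Let $W=\{y:y\in V_{g(y)}\}$. For each $m$ with $g(m)>h(m)$ there is $y\in A$ with $y>m$ and $y\in V_{h(m)}\subseteq V_{g(m)}\subseteq V_{g(y)}$, that is, $y\in W$. So $A\cap W$ is infinite, and $A\setminus W\supseteq A\setminus V$ is infinite. As $W$ is $X$-computable, this contradicts the hypothesis on $A$.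
\end{proof}

\begin{lemma}\label{lem:coh3}
If $B\gg X'$ and $B\not\ge_TX''$, there is an infinite $A$ that is cohesive over $X$ with $(A\oplus X)'\le_TB$. Moreover, there is always $B\gg X'$ with $B'\le_TX''$, and every such $B$ satisfies $B\not\ge_TX''$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:coh1} with $b=B$. As $(A\oplus X)'\le_TB\not\ge_TX''$, Lemma~\ref{lem:coh2} applies. The second part is Lemma~\ref{lem:gg}(d) with $Y=X'$; and if $B\ge_TX''$ and $B'\le_TX''$, then $X'''\le_TB'\le_TX''$, which is impossible.
\end{proof}

\section{The limit step}\label{sec:limit}

\subsection{Pairs by hand}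

Let $f:[\omega]^2\to\omega$ be computable and let $A$ be cohesive over $\emptyset$. For each $x$ and $v$ the set $\{a>x:f(x,a)=v\}$ is computable. Hence on $A$ the function $f(x,\cdot)$ takes the value $v$ almost always or only finitely often. So there are two kinds of $x$: those in
\[
K=\{x: f(x,\cdot)\text{ is eventually constant on }A\},
\]
and those for which $f(x,\cdot)$ takes each value only finitely often on $A$. Similarly, for each pair $x,x'$ we have $f(x,a)=f(x',a)$ for almost all or for almost no $a\in A$. Write $x\,E'\,x'$ in the first case. We choose an infinite $D\subseteq A$ that lies inside one $E'$-class or meets each $E'$-class at most once, and that satisfies $D\subseteq K$ or $D\cap K=\emptyset$. Finally we choose the elements of $C\subseteq D$ one after the other, each so large that whatever is true for almost all $a\in A$ about the previously chosen elements is true for it: for $x,x'<a$ in $C$ we have $f(x,a)=f(x',a)$ if and only if $x\,E'\,x'$; if $D\subseteq K$, then $f(x,a)$ is the limit of $f(x,\cdot)$ on $A$; and if $D\cap K=\emptyset$, then $f(x,a)\ne f(y,b)$ for all $y<b<a$ in $C$. Then $C$ is canonical, with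
\begin{center}
\begin{tabular}{l|ll}
 & $D$ in one $E'$-class & $D$ in distinct $E'$-classes\\ \hline
$D\subseteq K$ & $I=\emptyset$ (all limits equal) & $I=\{1\}$ (limits distinct)\\
$D\cap K=\emptyset$ & $I=\{2\}$ & $I=\{1,2\}$
\end{tabular}
\end{center}
All four types of the canonical theorem for pairs appear, two from each side of $K$. Whether $I$ contains the last coordinate is decided by $K$, and the rest of $I$ comes from the limit relation $E'$. The general step has the same form, with $(n-1)$-element sets $p$ in place of $x$.

\subsection{The general step}

Let $n\ge2$, let $(E;S_1,\dots,S_r)$ be an $X$-instance of exponent $n$, let $A$ be infinite and cohesive over $X$, and let $(A\oplus X)'\le_TB$. ``Almost all $a\in A$'' means all but finitely many. For $p,q\in[\omega]^{n-1}$ define: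
\begin{itemize}
\item $p\,E'\,q$ if $pa\,E\,qa$ for almost all $a\in A$;
\item $p\in K$ if there is $c\in[\omega]^n$ with $pa\,E\,c$ for almost all $a\in A$;
\item $p\in T_j$ if $pa\in S_j$ for only finitely many $a\in A$.
\end{itemize}
We take the complement of the limit of $S_j$ because it is this set that is c.e.\ in $B$: to see $p\in T_j$ one needs a bound $m$ such that \emph{no} $pa$ with $a\in A$, $a>m$ is ever enumerated into $S_j$, and this is a single $\Pi^0_1(A\oplus X)$ fact.

Call $a\in A$ \emph{good for} a finite $F\subseteq A\cap[0,a)$ if for all $p,q\in[F]^{n-1}$, $c\in[F]^n$ and $j\le r$: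
\begin{enumerate}
\item[(1)] $pa\,E\,qa\iff p\,E'\,q$;
\item[(2)] if $p\in K$, then $pa\,E\,pa'$ for almost all $a'\in A$;
\item[(3)] if $p\notin K$, then not $pa\,E\,c$;
\item[(4)] $pa\in S_j\iff p\notin T_j$.
\end{enumerate}

\begin{lemma}\label{lem:limit}
\begin{enumerate}
\item[(i)] $(E';K,T_1,\dots,T_r)$ is a $B$-instance of exponent $n-1$, and the relation ``$pa\,E\,c$ for almost all $a\in A$'' between $p\in[\omega]^{n-1}$ and $c\in[\omega]^n$ is $B$-decidable. If $p\notin T_j$, then $pa\in S_j$ for almost all $a\in A$. If $p\notin K$, then for every $c$ we have $pa\,E\,c$ for only finitely many $a\in A$.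
\item[(ii)] For each finite $F\subseteq A$, almost all $a\in A$ are good for $F$.
\item[(iii)] Let $D\subseteq A$ be a solution of $(E';K,T_1,\dots,T_r)$, and let $C\subseteq D$ be infinite such that each $a\in C$ is good for $C\cap[0,a)$. Then $C$ is a solution of $(E;S_1,\dots,S_r)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For fixed parameters, each of the predicates $pa\,E\,qa$, $pa\,E\,c$, $pa\in S_j$ of $a$ is c.e.\ in $X$. By cohesiveness it holds for almost all $a\in A$, or fails for almost all $a\in A$. This gives the last two sentences. $E'$ is an equivalence relation because $E$ is one and any two properties that hold for almost all $a\in A$ hold together for almost all $a\in A$. The first two predicates are $X$-computable, so for $m$ above the elements of $p$ and $q$ the statements ``true for all $a\in A$ with $a>m$'' and ``false for all $a\in A$ with $a>m$'' are $\Pi^0_1(A\oplus X)$ and hence decided by $B$. Searching for an $m$ for which one of them holds, $B$ decides $E'$ and the relation ``$pa\,E\,c$ for almost all $a\in A$''. So $K$, defined from the latter by $\exists c$, is c.e.\ in $B$. Finally, $p\in T_j$ if and only if $\exists m\ge\max p\ \forall a\in A\,(a>m\to pa\notin S_j)$,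 and the part after $\exists m$ is $\Pi^0_1(A\oplus X)$. So $T_j$ is c.e.\ in $B$.

(ii) There are finitely many clauses, so it suffices that each holds for almost all $a\in A$. For (1), (3) and (4) this is the dichotomy in (i) together with the definitions. For (2), let $p\in K$ be witnessed by $c$. If $pa\,E\,c$, which is true for almost all $a$, then $pa\,E\,c\,E\,pa'$ for almost all $a'\in A$.

(iii) Let $I'\subseteq\{1,\dots,n-1\}$ witness that $D$ is canonical for $E'$. Since $D$ is homogeneous for $T_j$, clause (4) makes $C$ homogeneous for $S_j$. Let $pa,qb\in[C]^n$ with $a>\max p$, $b>\max q$. Then $p\subseteq C\cap[0,a)$ and $q\subseteq C\cap[0,b)$, and the clauses apply to $a$ and to $b$.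

\emph{Case $[D]^{n-1}\subseteq K$.} By (2), for almost all $a'\in A$ we have $pa\,E\,pa'$ and $qb\,E\,qa'$, and by the dichotomy in (i) also $pa'\,E\,qa'\iff p\,E'\,q$. So $pa\,E\,qb\iff p\,E'\,q$, and $C$ is canonical with $I=I'$.

\emph{Case $[D]^{n-1}\cap K=\emptyset$.} If $a=b$, then $p,q\subseteq C\cap[0,a)$, and (1) gives $pa\,E\,qa\iff p\,E'\,q$. If $a\ne b$, say $b<a$, then $qb\in[C\cap[0,a)]^n$, and (3) gives $\neg\,pa\,E\,qb$. So $C$ is canonical with $I=I'\cup\{n\}$.
\end{proof}

\section{The upper bound}\label{sec:upper}

\begin{theorem}\label{thm:upper2}
Let $(E;S_1,\dots,S_r)$ be an $X$-instance of exponent $n$. If $n=1$, it has an $X$-computable solution. If $n\ge2$, every $b\gg X^{(n-1)}$ computes a solution.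
\end{theorem}

The point of the proof is the choice of $B$. We need $B\gg X'$ to obtain $A$, and for $n\ge3$ we take $B'\le_TX''$, so that $B$ is no stronger than $X'$ from the next jump on. So passing from $X$ to $B$, and from exponent $n$ to $n-1$, uses up exactly one jump. For $n=2$ the set $b$ need not compute $X''$; then $b$ itself serves as $B$.

\begin{proof}
We use induction on $n$, for all $X$ simultaneously.

\emph{$n=1$.} Let $R_0=\omega$. Given an infinite $X$-computable $R_{j-1}$: if $R_{j-1}\cap S_j$ is infinite, let $R_j$ be an infinite $X$-computable subset of it; otherwise let $R_j=R_{j-1}\setminus S_j$, which is $R_{j-1}$ minus a finite set. Then $R=R_r$ is infinite, $X$-computable, and homogeneous for every $S_j$. If some $E$-class meets $R$ in an infinite set, this intersection is a solution with $I=\emptyset$. Otherwise every class meets $R$ in a finite set, and we choose inductively the least element of $R$ that is larger than, and inequivalent to, all elements already chosen. It exists since only finitely many elements of $R$ are excluded. The result is a solution with $I=\{1\}$.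

\emph{$n\ge2$.} We choose $B\le_Tb$ with $B\gg X'$ and $B\not\ge_TX''$.
\begin{itemize}
\item If $n=2$ and $b\not\ge_TX''$, let $B=b$.
\item If $n=2$ and $b\ge_TX''$, take $B\gg X'$ with $B'\le_TX''$ (Lemma~\ref{lem:coh3}). Then $B\le_TX''\le_Tb$.
\item If $n\ge3$, again take $B\gg X'$ with $B'\le_TX''$. Then $B\le_TX''\le_TX^{(n-1)}\le_Tb$.
\end{itemize}
Take $A$ from Lemma~\ref{lem:coh3}; then $A\le_TB$. Lemma~\ref{lem:limit} gives the $B$-instance $(E';K,T_1,\dots,T_r)$ of exponent $n-1$. Restrict it to $[A]^{n-1}$ and transport it via $\pi_A\le_TB$; it remains a $B$-instance. We claim that there is a solution $D\subseteq A$ with $D\le_Tb$. For $n=2$ this is the case of exponent $1$ relative to $B$. For $n\ge3$ we have $B^{(n-2)}=(B')^{(n-3)}\le_T(X'')^{(n-3)}=X^{(n-1)}$, so $b\gg B^{(n-2)}$, and the induction hypothesis relative to $B$ applies.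

It remains to thin $D$. For finite $F\subseteq D$ and $a\in D$ with $a>\max F$, it is $b$-decidable whether $a$ is good for $F$:
\begin{itemize}
\item $E$ is $X$-computable, $E'$ is $B$-decidable, and $S_j$ is decidable from $X'\le_TB$;
\item for the elements of $[D]^{n-1}$, membership in $K$ is constant, and so is membership in each $T_j$; these answers are fixed finite information;
\item ``$pa\,E\,pa'$ for almost all $a'\in A$'' is $B$-decidable by Lemma~\ref{lem:limit}(i).
\end{itemize}
Let $c_0=\min D$ (which is good for $\emptyset$ since $n\ge2$), and let $c_{k+1}$ be the least $c\in D$ with $c>c_k$ that is good for $\{c_0,\dots,c_k\}$; it exists by Lemma~\ref{lem:limit}(ii). Then $C=\{c_0<c_1<\cdots\}\le_Tb$ is a solution by Lemma~\ref{lem:limit}(iii).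
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
The first claim is Theorem~\ref{thm:upper2} with $X=\emptyset$, $r=0$. For the second, take $b\gg0^{(n-1)}$ with $b'\le_T0^{(n)}$ by Lemma~\ref{lem:gg}(d). A canonical set $C\le_Tb$ satisfies $C'\le_Tb'\le_T0^{(n)}$.
\end{proof}

\section{The lower bound}\label{sec:lower}

We want every canonical set to compute an extension of $\delta^{0^{(n-1)}}$. Two observations lead to the function $f$. First, if $f(x_1,\dots,x_n)\le x_1$ always, then on a canonical set $f$ can depend on $x_1$ only, since the other coordinates can be varied infinitely often while the value stays bounded. Second, if on an infinite set $f$ does not depend on $x_2,\dots,x_n$, then its value there is the iterated limit in these variables, whenever this limit exists. So we let $f(x_1,\dots,x_n)$ code, in about $\log_2x_1$ bits, computable approximations to the first values of $\delta^{0^{(n-1)}}$.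

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $Z=0^{(n-2)}$, so $Z'=0^{(n-1)}$, and let $(Z'_t)_t$ be a $Z$-computable enumeration of $Z'$. Let $\theta(e,t)=\varphi^{Z'_t}_{e,t}(e)$ if this converges with value in $\{0,1\}$, and $\theta(e,t)=0$ otherwise. Then $\theta$ is total and $Z$-computable, and if $\delta^{0^{(n-1)}}(e)=i$, then $\theta(e,t)=i$ for all large $t$. (If $\delta^{0^{(n-1)}}(e)$ is undefined, $\theta(e,\cdot)$ may oscillate.) Applying the limit lemma $n-2$ times, relative to $0^{(n-3)},\dots,0^{(0)}$, we obtain a computable $\{0,1\}$-valued $\beta$ with
\[
\theta(e,t_2)=\lim_{t_3}\cdots\lim_{t_n}\beta(e,t_2,\dots,t_n),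
\]
where all limits exist; if $n=2$, then $\beta=\theta$. Let $\ell(x)=\lfloor\log_2(x+1)\rfloor$ and
\[
f(x_1,\dots,x_n)=\sum_{e<\ell(x_1)}2^e\,\beta(e,x_2,\dots,x_n)\le2^{\ell(x_1)}-1\le x_1 .
\]

Let $C$ be canonical for $f$ via $I$. If some $i>1$ were in $I$, then fixing $x_1=\min C$ and letting $x_i$ run through infinitely many values would produce infinitely many values of $f$, all $\le x_1$, a contradiction. So $I\subseteq\{1\}$, and on $C$ we have $f(x_1,\dots,x_n)=u(x_1)$ for some $u\le_TC$. Let $u_e(x)$ be the $e$-th binary digit of $u(x)$. For $x\in C$, $e<\ell(x)$ and $x<x_2<\dots<x_n$ in $C$ we have $\beta(e,x_2,\dots,x_n)=u_e(x)$. Taking limits over $x_n$, then $x_{n-1}$, and so on down to $x_3$, always along the infinite set $C$, gives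
\[
\theta(e,x_2)=u_e(x)\qquad\text{for all }x_2\in C\text{ with }x_2>x .
\]
So if $\delta^{0^{(n-1)}}(e)=i$, then $u_e(x)=i$. Hence $e\mapsto u_e(\min\{x\in C:\ell(x)>e\})$ is a total $C$-computable $\{0,1\}$-valued extension of $\delta^{0^{(n-1)}}$, and $C\gg0^{(n-1)}$ by Lemma~\ref{lem:gg}(b).

(i) If $b$ computes a canonical set for every computable function from $[\omega]^n$ to $\omega$, then it computes one for this $f$, and $b\gg0^{(n-1)}$ by Lemma~\ref{lem:gg}(a). The converse is Theorem~\ref{thm:upper}.

(ii) Suppose that a $\Sigma^0_n$ set were canonical for $f$. It is infinite and c.e.\ in $0^{(n-1)}$, so it has an infinite subset $C_0\le_T0^{(n-1)}$, which is also canonical. Then $C_0\gg0^{(n-1)}$, hence $0^{(n-1)}\gg0^{(n-1)}$, contradicting Lemma~\ref{lem:gg}(c).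
\end{proof}

\section{Canonical sets that are $\Pi^0_n$}\label{sec:pi}

Theorem~\ref{thm:upper} gives $\Delta^0_{n+1}$ canonical sets. To get $\Pi^0_n$ ones by the same induction we must avoid the last step in the proof of Theorem~\ref{thm:upper2}, where $D$ was thinned by a search through $D$: this search uses $D$ as an oracle, and a set that is only co-c.e.\ in the right oracle need not stay so under it. So we ask from the start for a solution $D$ that is sparse enough not to need thinning. For $h:\omega\to\omega$, call $C$ \emph{$h$-sparse} if $y>h(x)$ for all $x<y$ in $C$.

\begin{theorem}\label{thm:pi2}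
Let $n\ge2$, let $\mathcal I$ be an $X$-instance of exponent $n$, and let $h:\omega\to\omega$ with $h\le_TX'$. Then $\mathcal I$ has an $h$-sparse solution that is $\Pi^0_n(X)$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:pi} from Theorem~\ref{thm:pi2}]
The first claim is the case $X=\emptyset$, $r=0$, $h=0$. For the second, if $k>n$, then every $\Pi^0_n$ set is $\Sigma^0_k$, so every computable $f$ on $[\omega]^n$ has a $\Sigma^0_k$ canonical set. If $k\le n$, then $\Sigma^0_k\subseteq\Sigma^0_n$, and Theorem~\ref{thm:lower}(ii) applies.
\end{proof}

\subsection{From $n-1$ to $n$}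

Let $n\ge3$ and assume Theorem~\ref{thm:pi2} for $n-1$ and all oracles. Let $\mathcal I=(E;S_1,\dots,S_r)$. Take $B\gg X'$ with $B'\le_TX''$, take $A$ from Lemma~\ref{lem:coh3}, and let $(E';K,T_1,\dots,T_r)$ be as in Lemma~\ref{lem:limit}. Let $h_1(m)$ be the least $t\ge\max(m,h(m))$ such that every $a\in A$ with $a>t$ is good for every $F\subseteq A\cap[0,m]$. It exists by Lemma~\ref{lem:limit}(ii).

We have $h_1\le_TB'$. Indeed $B'$ decides for the finitely many $p\in[A\cap[0,m]]^{n-1}$ which of the $B$-c.e.\ sets $K,T_1,\dots,T_r$ contain $p$. Given these answers, goodness of $a$ for $F\subseteq A\cap[0,m]$ is $B$-decidable, as in the proof of Theorem~\ref{thm:upper2}. So the condition on $t$ is $\Pi^0_1(B)$ apart from $t\ge\max(m,h(m))$, and $h\le_TX'\le_TB$.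

Apply the induction hypothesis relative to $B$ to the instance transported via $\pi_A$ and to the function $x\mapsto h_1(\pi_A(x))$, which is computable from $B'$ because $\pi_A\le_TB$. It yields a solution $D^0\in\Pi^0_{n-1}(B)$ that is sparse for this function. Let $D=\pi_A[D^0]\subseteq A$. As $\pi_A\le_TB$, also $D$ is $\Pi^0_{n-1}(B)$. If $x=\pi_A(x_0)<y=\pi_A(y_0)$ are in $D$, then $y\ge y_0>h_1(x)\ge h(x)$. So $D$ is $h$-sparse; and taking $x=\max(D\cap[0,a))$, we see that each $a\in D$ is good for $D\cap[0,a)$ (trivially if $D\cap[0,a)=\emptyset$). By Lemma~\ref{lem:limit}(iii) with $C=D$, the set $D$ is a solution of $\mathcal I$. Finally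
\[
\Pi^0_{n-1}(B)=\Pi^0_{n-2}(B')\subseteq\Pi^0_{n-2}(X'')=\Pi^0_n(X).
\]
The first equation uses $n\ge3$. So the case $n=2$ needs its own construction. The rest of the paper is devoted to it.

\subsection{Pairs: the mechanism in the simplest case}\label{sec:warm}

Let $S\subseteq[\omega]^2$ be decidable; call pairs in $S$ red and the others blue. We describe a $\Pi^0_2$ infinite homogeneous set. Using $0'$ we build a sequence $a_0<a_1<\cdots$, each $a_k$ carrying one of the two colors and the set $R_k$ of those $y\in R_{k-1}$ with $y>a_k$ for which $\{a_k,y\}$ has this color ($R_{-1}=\omega$). Every number starts with color red. At stage $s$ the oracle $0'$ tells us whether each current $R_i$ has an element larger than $s$ and than all numbers used so far. If all of them do, we add such an element of the last $R_k$ as $a_{k+1}$. If $R_i$, with $i$ least, has none, we drop $a_{i+1},a_{i+2},\dots$ and turn $a_i$ from red to blue. If $a_i$ was already blue, then $R_{i-1}$ is finite; we drop $a_i$ too and treat $a_{i-1}$ in the same way, and so on. By induction every position reaches a final state with $R_i$ infinite.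

New numbers are larger than all old ones and larger than $s$, so $y$ belongs to the final set $A$ if and only if it is present at the start of every stage $\ge y$. Thus $A$ is $\Pi^0_1(0')=\Pi^0_2$. A number changes its color only from red to blue, so the set of $y\in A$ that are finally red is also $\Pi^0_1(0')$. If it is infinite, it is our homogeneous set. If it is finite, the finally blue elements are $A$ minus a finite set, and they form our homogeneous set. In short: \emph{states of a number only move up, so the elements of final state at most $\rho$ form a $\Pi^0_2$ set, and the least state occurring infinitely often gives the solution.}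

For an instance $(E;S_1,\dots,S_r)$ of exponent $2$ this mechanism meets three obstacles.
\begin{itemize}
\item A number $p$ may promise that $\{p,y\}$ will be in a different $E$-class for each later $y$. This promise can be kept only if $R$ is not just infinite but remains so after deleting, for finitely many $E$-classes, all $y$ with $\{p,y\}$ in one of these classes. So ``infinite'' has to be replaced by a notion of ``large''.
\item We must compare $\{a,y\}$ with $\{a',y\}$ and, for numbers promising that $\{a,y\}$ stays in one class, compare these classes. This is recorded by \emph{labels} which refer to earlier numbers.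
\item The sets $R$ must be c.e., so that $0'$ can answer the questions. As the $S_j$ are only c.e., we can restrict $R$ to $y$ with $\{a,y\}\in S_j$, but not directly to those with $\{a,y\}\notin S_j$.
\end{itemize}

\subsection{Large and small sets}

The construction relativizes, so we let $X=\emptyset$. Fix an instance $(E;S_1,\dots,S_r)$ of exponent $2$, with $E$ computable and all $S_j$ c.e., and fix $h\le_T0'$. Write $ay$ for $\{a,y\}$ when $a<y$.

\begin{definition}
A \emph{$p$-fiber} is a set of the form $\{y>p:py\,E\,c\}$ with $c\in[\omega]^2$. For a finite set $P$, a \emph{$P$-fiber} is a $p$-fiber with $p\in P$. A set $R\subseteq\omega$ is \emph{$P$-small} if it is covered by a finite set and finitely many $P$-fibers, and \emph{$P$-large} otherwise.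
\end{definition}

Fibers are computable. For $P=\emptyset$ small means finite. If $E$ comes from a function $f$, then $R$ is $\{p\}$-large if and only if $f(p,\cdot)$ takes infinitely many values on $R\cap(p,\infty)$. The following is immediate from the definition:
\begin{equation}\label{eq:ideal}
\parbox{0.85\textwidth}{Subsets and finite unions of $P$-small sets are $P$-small. Removing a $P$-small set from a $P$-large one leaves a $P$-large set. A $P$-small set is $P^+$-small for every finite $P^+\supseteq P$.}
\end{equation}

To make smallness visible to $0'$ we use finite approximations to largeness. A set $Y\subseteq\omega$ is \emph{$P$-independent} if all its elements are larger than all elements of $P$ and for each $p\in P$ the pairs $py$, $y\in Y$, are pairwise $E$-inequivalent. A $P$-independent set meets every $P$-fiber in at most one point. Let $L_m(R,P)$ say that $R\cap(m,\infty)$ has a $P$-independent subset of size $m$. Clearly $L_{m+1}(R,P)$ implies $L_m(R,P)$.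

\begin{lemma}\label{lem:test}
$R$ is $P$-small if and only if $L_m(R,P)$ fails for some $m$. For c.e.\ sets $R$, given by indices, $0'$ decides $L_m(R,P)$, and from an $m$ for which it fails $0'$ computes a cover of $R$ by a finite set and finitely many $P$-fibers.
\end{lemma}

\begin{proof}
Let $R$ be covered by $[0,d]$ and $t$ many $P$-fibers. A $P$-independent subset of $R\cap(d,\infty)$ has at most $t$ elements, so $L_m(R,P)$ fails for $m=d+t+1$.

Conversely, suppose that $L_m(R,P)$ fails. Choose a maximal $P$-independent $Y\subseteq R\cap(m,\infty)$; it exists and has fewer than $m$ elements. By maximality, every $y\in R$ with $y>\max(\{m\}\cup P\cup Y)$ satisfies $py\,E\,py'$ for some $p\in P$ and $y'\in Y$. So $R$ is covered by $[0,\max(\{m\}\cup P\cup Y)]$ and the $P$-fibers $\{y>p:py\,E\,py'\}$ with $p\in P$, $y'\in Y$.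

For c.e.\ $R$ the statement $L_m(R,P)$ is $\Sigma^0_1$, so $0'$ decides it. If it fails, $0'$ finds $Y$, and hence the cover, by starting with $\emptyset$ and asking repeatedly whether the current set can be enlarged by one element.
\end{proof}

Thus $0'$ can recognize in finite time that a c.e.\ set is $P$-small, but no finite number of these tests shows that a set is $P$-large. This is the situation of Section~\ref{sec:warm}.

\subsection{Nodes and their options}\label{sec:options}

Let $\sigma_1,\dots,\sigma_N$, $N=2^r$, list the subsets of $\{1,\dots,r\}$ so that proper supersets come first; in particular $\sigma_N=\emptyset$. A \emph{color} is a pair $(\mathrm{inj},\sigma_i)$ or $(\mathrm{const},\sigma_i)$, with the order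
\[
(\mathrm{inj},\sigma_1)<(\mathrm{const},\sigma_1)<(\mathrm{inj},\sigma_2)<(\mathrm{const},\sigma_2)<\cdots .
\]
The color $(\cdot,\sigma)$ of a number $a$ promises that later $y$ satisfy $ay\in S_j$ exactly for $j\in\sigma$. In addition $\mathrm{const}$ promises that all $ay$ are in one class, and $\mathrm{inj}$ promises that they are in different classes. \emph{Labels} are ordered by $\mathrm{new}<1<2<\cdots$. A \emph{rank} is a pair (color, label), and ranks are ordered lexicographically.

A \emph{node} $N_k$ consists of a number $a_k$, a rank, a c.e.\ set $R_k$ given by an index, and a finite set $P_k\subseteq\{a_0,\dots,a_k\}$; if its color is $(\mathrm{const},\sigma)$, it also has an $E$-class, given by a representative. The set $P_k$ will contain exactly the $a_i$, $i\le k$, whose color has the form $(\mathrm{inj},\sigma)$. Put $R_{-1}=\omega$, $P_{-1}=\emptyset$.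

Let $N_0,\dots,N_{k-1}$, the \emph{earlier nodes}, be given, let $(R,P)=(R_{k-1},P_{k-1})$, and let $a\in R$ be larger than $a_0,\dots,a_{k-1}$. We describe the \emph{options} for $a$, that is, the possible nodes $N_k$ with $a_k=a$. They are tried in the order given; one passes to the next one only when the present one is \emph{refuted}, which means that $R_k$ has been found to be $P_k$-small.

The idea is as follows. For each $i$ we look at the $y$ for which $ay$ is in all $S_j$ with $j\in\sigma_i$. First we try to let all $ay$ be in different classes. If this fails, then these $y$ form a $P\cup\{a\}$-small set, so up to a $P$-small set they lie in finitely many $a$-fibers, and we try to stay inside one of these. If this fails too, the set of these $y$ is $P$-small; we remove a decidable $P$-small cover of it and go on to $i+1$. Then no $y$ is left for which $ay$ is in all $S_j$ with $j\in\sigma_i$. This is how the third obstacle is overcome.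

For $P'\subseteq\{a_0,\dots,a_{k-1},a\}$ let
\[
U(P')=\{y: py\,E\,c\text{ for some }p\in P',\ p<y,\ c\in[\{a_0,\dots,a_{k-1},a\}]^2\}.
\]
This is a finite union of $P'$-fibers; so it is decidable and $P'$-small.

Let $R^1=R\cap(a,\infty)$. Go through the following three steps for $i=1,2,\dots,N$, with
\[
Q_i=\{y\in R^i: ay\in S_j\text{ for all }j\in\sigma_i\}.
\]

\emph{Step A: color $(\mathrm{inj},\sigma_i)$.} Let $P_k=P\cup\{a\}$. Let $p_1<\dots<p_t$ be the numbers of the earlier nodes with color $(\mathrm{inj},\sigma_i)$ and label new, and let
\[
H_{\mathrm{new}}=\{y\in Q_i:\neg\,ay\,E\,p_ly\text{ for all }l\le t\},\qquad H_l=\{y\in Q_i:ay\,E\,p_ly\}\quad(1\le l\le t).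
\]
The options have the labels $\mathrm{new},1,\dots,t$, in this order; for label $\lambda$ let $R_k=H_\lambda\setminus U(P\cup\{a\})$.

\emph{Step B: color $(\mathrm{const},\sigma_i)$.} Suppose all options of Step A are refuted. As $U(P\cup\{a\})$ is $P\cup\{a\}$-small, so is each $H_\lambda$, and so is their union $Q_i$. By Lemma~\ref{lem:test}, $0'$ finds an $m$ for which $L_m(Q_i,P\cup\{a\})$ fails and then a cover of $Q_i$ by a finite set, finitely many $P$-fibers, and finitely many $a$-fibers $\{y>a:ay\in v\}$, $v\in V$, where $V$ is a finite set of $E$-classes. For each $v\in V$ there is one option: $P_k=P$, $R_k=\{y\in Q_i:ay\in v\}\setminus U(P)$, and the class of the node is $v$. Its label is new if $v$ differs from the classes of all earlier nodes of the same color; otherwise it is the number $l$ such that $v$ is the class of the $l$-th earlier node of this color with label new. (By induction, nodes of this color with label new have distinct classes, and every node of this color shares its class with one of them; so $l$ exists and is unique.) The options are tried in order of their labels, in any fixed order if the labels agree.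

\emph{Step C.} Suppose all options of Step B are refuted (or $V=\emptyset$). As $U(P)$ is $P$-small, each set $\{y\in Q_i:ay\in v\}$, $v\in V$, is $P$-small. The rest of $Q_i$ is covered by a finite set and finitely many $P$-fibers. So $Q_i$ is $P$-small, and by Lemma~\ref{lem:test} $0'$ finds a cover of it by a finite set and finitely many $P$-fibers. Let $R^{i+1}$ be $R^i$ minus this cover; so $R^{i+1}\cap Q_i=\emptyset$. If $i<N$, continue with Step A for $i+1$. If $i=N$, then $a$ is \emph{exhausted}.

\begin{lemma}\label{lem:options}
Let $N_0,\dots,N_{k-1}$ and $a=a_k$ be as above.
\begin{enumerate}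
\item[(a)] The number $a$ has at least one and only finitely many options, and their ranks are nondecreasing in the order in which they are tried. For each option, $R_k$ is c.e., $R_k\subseteq R_{k-1}$, and $P_{k-1}\subseteq P_k$.
\item[(b)] If $a$ is exhausted, then $R_{k-1}$ is $P_{k-1}$-small.
\item[(c)] If the option has color $(\cdot,\sigma)$ and $y\in R_k$, then $ay\in S_j\iff j\in\sigma$.
\item[(d)] If $y\in R_k$, $p\in P_k$ and $c\in[\{a_0,\dots,a_k\}]^2$, then $\neg\,py\,E\,c$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first option is that with $i=1$ and label new in Step A. All sets removed from a c.e.\ set are decidable (bounded sets, fibers, $U(P')$, and sets defined from $E$), and the $S_j$ are only used positively, so $R_k$ is c.e. The other claims are clear from the description.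

(b) $R^N$ arises from $R=R_{k-1}$ by removing $[0,a]$ and the covers from the rounds $i<N$, which are $P$-small. Since $\sigma_N=\emptyset$, we have $R^N=Q_N$, and this was found to be $P$-small. So $R$ is $P$-small.

(c) Let $\sigma=\sigma_i$. For $j\in\sigma_i$ we have $ay\in S_j$, since $R_k\subseteq Q_i$. Suppose $j\notin\sigma_i$ and $ay\in S_j$. The set $\sigma_i\cup\{j\}$ is a proper superset of $\sigma_i$, so it is $\sigma_{i'}$ for some $i'<i$. From $y\in Q_i\subseteq R^i\subseteq R^{i'}$ and $ay\in S_{j'}$ for all $j'\in\sigma_{i'}$ we get $y\in Q_{i'}$. But $y\in R^i\subseteq R^{i'+1}$, which is disjoint from $Q_{i'}$, a contradiction.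

(d) In Steps A and B the set $U(P_k)$ was removed from $R_k$, and $y>a\ge p$.
\end{proof}

\subsection{The construction}

The construction is $0'$-computable. Start with the empty sequence of nodes. At the start of stage $s$ we have nodes $N_0,\dots,N_k$ ($k=-1$ if there are none). Let $g_s$ be the maximum of $s$, the numbers $h(a_i)$ for $i\le k$, and all numbers that were used as some $a_i$ at any earlier stage.
\begin{itemize}
\item If $L_{g_s+1}(R_i,P_i)$ fails for some $i$ with $0\le i\le k$, take the least such $i$. The option of $a_i$ is refuted. Remove $N_{i+1},\dots,N_k$ and give $a_i$ its next option. If there is none because $a_i$ is exhausted, remove $N_i$; then $R_{i-1}$ is $P_{i-1}$-small by Lemma~\ref{lem:options}(b), so the option of $a_{i-1}$ is refuted, and we give $a_{i-1}$ its next option, and so on. This ends at the latest with $a_0$, which is never exhausted because $R_{-1}=\omega$ is not $\emptyset$-small.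
\item If there is no such $i$, then $R_k$ has elements larger than $g_s$. (For $k\ge0$ this is because $L_{g_s+1}(R_k,P_k)$ holds.) Let $a_{k+1}$ be the least one, and add a node $N_{k+1}$ with this number and its first option.
\end{itemize}
The numbers in the sequence are increasing. As long as a number is in the sequence, it keeps its position and the nodes below it do not change, because any change of a node removes all nodes above it. So the list of options of a number is fixed during its life, and by Lemma~\ref{lem:options}(a) its rank never decreases.

\begin{lemma}\label{lem:settle}
For every $i$, the node $N_i$ is eventually constant, and its final $R_i$ is $P_i$-large.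
\end{lemma}

\begin{proof}
Suppose this holds for all smaller indices, and recall that $R_{-1}$ is $P_{-1}$-large. Consider stages after which $N_0,\dots,N_{i-1}$ are final. At such a stage no test for an index below $i$ fails, since otherwise one of these nodes would change. So if there is no $a_i$, one is added at the next stage. It is not removed later: nothing below it changes, and it is never exhausted, by Lemma~\ref{lem:options}(b) and the largeness of $R_{i-1}$. It has finitely many options, so its option is eventually final. If then $R_i$ were $P_i$-small, $L_m(R_i,P_i)$ would fail for all large $m$, by Lemma~\ref{lem:test} and monotonicity. As $g_s\ge s$, the index $i$ would be the least one with a failing test at some later stage, and the option would change, a contradiction.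
\end{proof}

Let $A=\{a_0<a_1<\cdots\}$ be the set of numbers of the final nodes. For a rank $\rho$ let $A_{\le\rho}$ be the set of $y\in A$ whose final rank is at most $\rho$.

\begin{lemma}\label{lem:pi2}
For every rank $\rho$ the set $A_{\le\rho}$ is $\Pi^0_2$.
\end{lemma}

\begin{proof}
A number $y$ can enter the sequence only at a stage $s$ with $s\le g_s<y$, and after a removal it never enters again, because new numbers exceed all numbers used before. A number that is present at the start of every stage $\ge y$ keeps its position and is in $A$ by Lemma~\ref{lem:settle}. Conversely, an element $y$ of $A$ enters at a stage $<y$ and is never removed. Since ranks do not decrease, $A_{\le\rho}$ consists of those $y$ that are present with rank $\le\rho$ at the start of every stage $\ge y$. This condition is $\Pi^0_1(0')$.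
\end{proof}

\subsection{The solution}

From now on all nodes are final ones; note that the nodes below a final node are final. Let $\kappa$ be the least color that is the color of infinitely many $y\in A$; it exists as there are finitely many colors. If infinitely many of these $y$ have label new, let $\lambda=\mathrm{new}$. Otherwise let $t$ be the number of those with label new. A label $l\in\omega$ of a node of color $\kappa$ refers to the $l$-th node of color $\kappa$ with label new, for all such nodes alike. So only the labels new and $1,\dots,t$ occur with color $\kappa$, and we let $\lambda$ be the least label that occurs infinitely often with color $\kappa$. Let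
\[
C=\{y\in A:\text{ the final rank of }y\text{ is }(\kappa,\lambda)\}.
\]
This set is infinite. It differs from $A_{\le(\kappa,\lambda)}$ by a finite set, since only finitely many elements have a color less than $\kappa$, and only finitely many have color $\kappa$ and a label less than $\lambda$. So $C$ is $\Pi^0_2$ by Lemma~\ref{lem:pi2}.

When $y=a_{k'}\in A$ was added, the nodes below it were already final, because any later change below would have removed $y$. Hence
\begin{equation}\label{eq:in}
y\in R_{k'-1}\subseteq R_k\quad\text{and}\quad y>h(a_k)\qquad\text{for all }k<k'.
\end{equation}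
So $C$ is $h$-sparse. If $a<y$ are in $C$ and $\kappa=(\cdot,\sigma)$, then \eqref{eq:in} and Lemma~\ref{lem:options}(c) give $ay\in S_j\iff j\in\sigma$. So $C$ is homogeneous for all $S_j$. It remains to show that $C$ is canonical for $E$. Let $ay,a'y'\in[C]^2$ with $a<y$, $a'<y'$.

\emph{Case $\kappa=(\mathrm{inj},\sigma)$.} Suppose $y'<y=a_{k'}$. Then $a\in P_{k'-1}$, because $a$ belongs to a node below $N_{k'}$ whose color has the form $(\mathrm{inj},\sigma)$, and $a'y'\in[\{a_0,\dots,a_{k'-1}\}]^2$. As $y\in R_{k'-1}$, Lemma~\ref{lem:options}(d) gives $\neg\,ay\,E\,a'y'$. The case $y<y'$ is symmetric. Now let $y=y'$ and $a<a'$. By \eqref{eq:in}, $y$ is in the set $R_k$ of the node of $a'$ and in that of $a$. If $\lambda=\mathrm{new}$, then $a$ is one of the numbers $p_l$ with which $a'$ was compared in Step A, so $\neg\,a'y\,E\,ay$, and $C$ is canonical with $I=\{1,2\}$. If $\lambda=l$, then $ay\,E\,p_ly\,E\,a'y$ with the same number $p_l$, and $C$ is canonical with $I=\{2\}$.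

\emph{Case $\kappa=(\mathrm{const},\sigma)$.} By \eqref{eq:in} and Step B, $ay$ belongs to the class of the node of $a$, for every $y>a$ in $C$. If $\lambda=\mathrm{new}$, these classes are distinct for distinct $a\in C$, so $I=\{1\}$. If $\lambda=l$, they all equal the class of the $l$-th node of color $\kappa$ with label new, so $I=\emptyset$.

Thus $C$ is an $h$-sparse $\Pi^0_2$ solution. This proves the case $n=2$ of Theorem~\ref{thm:pi2} and completes its proof. \qed

\begin{thebibliography}{9}

\bibitem{CRT}
\emph{The Canonical Ramsey Theorem and Computability Theory},
\url{https://www.ams.org/tran/2008-360-03/S0002-9947-07-04390-5/S0002-9947-07-04390-5.pdf}.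

\bibitem{JSo}
Jockusch and Soare (low basis theorem), 1972.

\bibitem{JSt}
Jockusch and Stephan, \emph{A cohesive set which is not high}, 1993.

\end{thebibliography}

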